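\title{A regular quasi-metric space with $\tau(d)\subseteq\tau(d^{-1})$ that is not non-archimedeanly quasi-pseudometrizable}

\begin{abstract}
We construct, in ZFC, a quasi-metric space $(X,d)$ whose topology $\tau(d)$ is regular, $T_1$, and contained in the conjugate topology $\tau(d^{-1})$, and which admits no compatible non-archimedean quasi-pseudometric. The points of $X$ are the branches of a tree, and $d$ is the least cost of a path made of three types of moves. A category argument shows that every reflexive transitive relation whose sections are neighborhoods relates two points that are far apart at the scale of some node of the tree; the tree is built so that this gain propagates from that node to the root. The space is a Moore space and is not orthocompact.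
\end{abstract}

\section{Introduction}\label{sec:intro}

A \emph{quasi-pseudometric} on a set $X$ is a map $d\colon X\times X\to[0,\infty)$ such that $d(x,x)=0$ and $d(x,z)\le d(x,y)+d(y,z)$ for all $x,y,z\in X$. Symmetry is not required, so $d$ comes with a \emph{conjugate} $d^{-1}(x,y)=d(y,x)$. We call $d$ a \emph{quasi-metric} if $d(x,y)>0$ whenever $x\ne y$. The topology $\tau(d)$ has as a base the balls $B_d(x,\varepsilon)=\{y\in X:d(x,y)<\varepsilon\}$ with $x\in X$ and $\varepsilon>0$. By the triangle inequality the balls centered at $x$ form a neighborhood base at $x$, and a sequence $(z_n)$ converges to $x$ exactly when $d(x,z_n)\to0$. The space $(X,d)$ is \emph{regular} if $(X,\tau(d))$ is, that is, if every neighborhood of a point contains a closed neighborhood of that point.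

A quasi-pseudometric $e$ is \emph{non-archimedean} if $e(x,z)\le\max\{e(x,y),e(y,z)\}$ for all $x,y,z$. A topological space is \emph{non-archimedeanly quasi-pseudometrizable} if its topology is $\tau(e)$ for such an $e$; for a quasi-pseudometric space $(X,d)$ the topology meant is $\tau(d)$. The balls of a symmetric non-archimedean distance are closed as well as open, which excludes the real line. Without symmetry the condition is far weaker: every second countable space and every pseudometrizable space satisfies it (Section~\ref{sec:positive}). It still fails for some quasi-pseudometric spaces, for example for the Kofner plane. One therefore asks how much symmetry of $d$ suffices.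

The inclusion $\tau(d)\subseteq\tau(d^{-1})$ is a one-sided topological form of symmetry. It says that every $d$-ball around $x$ contains a $d^{-1}$-ball around $x$, that is, $d(z_n,x)\to0$ implies $d(x,z_n)\to0$. The following problem is posed in \cite{intro}.

\begin{quote}
Is every quasi-pseudometric space $(X,d)$ with $\tau(d)\subseteq\tau(d^{-1})$ non-archimedeanly quasi-pseudometrizable? Is this so at least when $(X,d)$ is regular?
\end{quote}

One example answers both questions in the negative. To state it we replace non-archimedean distances by relations. A \emph{transitive neighbornet} on a topological space $X$ is a reflexive transitive relation $W\subseteq X\times X$ such that each section $W(z)=\{y:(z,y)\in W\}$ is a neighborhood of $z$.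

\begin{theorem}\label{thm:main}
There is a quasi-pseudometric space $(X,d)$ with $d(y,z)>0$ for $y\ne z$ such that
\begin{enumerate}
\item[(A)] $\tau(d)\subseteq\tau(d^{-1})$;
\item[(B)] $\tau(d)$ is regular and $T_1$;
\item[(C)] for every sequence $(W_k)_{k\in\omega}$ of transitive neighbornets on $(X,\tau(d))$ there is $p\in X$ with $W_k(p)\not\subseteq B_d(p,\frac38)$ for all $k$.
\end{enumerate}
\end{theorem}

\begin{corollary}\label{cor:answer}
The space of Theorem~\ref{thm:main} is not non-archimedeanly quasi-pseudometrizable. Hence both questions have a negative answer.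
\end{corollary}

\begin{proof}
Suppose that $e$ is non-archimedean and $\tau(e)=\tau(d)$. The relations $W_k=\{(x,y):e(x,y)<2^{-k}\}$ are reflexive, they are transitive because $e$ is non-archimedean, and $W_k(x)=B_e(x,2^{-k})$ is a neighborhood of $x$. For each $p$ the set $B_d(p,\frac38)$ is a $\tau(e)$-neighborhood of $p$, so it contains some $W_k(p)$. This contradicts (C).
\end{proof}

The proof uses only ZFC. Section~\ref{sec:positive} collects the cases with a positive answer, and Section~\ref{sec:idea} explains the mechanism of the example. The space is built in Sections~\ref{sec:letters} and~\ref{sec:space}, where (A) and the $T_1$ property are proved. Sections~\ref{sec:C} and~\ref{sec:B} prove (C) and regularity; they can be read independently of each other.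

\section{Cases with a positive answer}\label{sec:positive}

Nothing in this section is used in the proof of Theorem~\ref{thm:main}. We begin with the converse of the argument for Corollary~\ref{cor:answer}.

\begin{lemma}\label{lem:converse}
Let $(W_n)_{n\ge1}$ be transitive neighbornets on a topological space $X$ such that every neighborhood of every point $x$ contains some $W_n(x)$. Then $X$ is non-archimedeanly quasi-pseudometrizable.
\end{lemma}

\begin{proof}
Each section $W_n(x)$ is open, since it contains the neighborhood $W_n(y)$ of each of its points $y$. Put $W'_0=X\times X$, $W'_n=W_1\cap\dots\cap W_n$, and $e(x,y)=\inf\{2^{-n}:y\in W'_n(x)\}$. The relations $W'_n$ are reflexive, transitive and decreasing in $n$, so $e$ is a non-archimedean quasi-pseudometric and $\{y:e(x,y)<2^{-n}\}=W'_{n+1}(x)$. Thus the $e$-balls around $x$ are open in $X$, and every neighborhood of $x$ contains one of them.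
\end{proof}

Transitive neighbornets arise from families of open sets. Call a family $\mathcal R$ \emph{interior-preserving} if the intersection of each of its subfamilies is open. Then $W_{\mathcal R}(x)=\bigcap\{R\in\mathcal R:x\in R\}$ is open, and $y\in W_{\mathcal R}(x)$ implies $W_{\mathcal R}(y)\subseteq W_{\mathcal R}(x)$, so $W_{\mathcal R}$ is a transitive neighbornet. A point-finite family of open sets is interior-preserving, because its infinite subfamilies have empty intersection. If $\{U_1,U_2,\dots\}$ is a countable base, Lemma~\ref{lem:converse} applies to the neighbornets of the finite families $\{U_1,\dots,U_n\}$; this settles second countable spaces.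

A \emph{development} of a space is a sequence $(\mathcal G_n)$ of open covers such that for every point $x$ and neighborhood $U$ of $x$ there is $n$ for which all members of $\mathcal G_n$ containing $x$ lie in $U$. A \emph{Moore space} is a regular $T_1$ space with a development. A space is \emph{orthocompact} if every open cover has an interior-preserving open refinement that covers the space.

\begin{proposition}\label{prop:ortho}
Let $\tau(d)\subseteq\tau(d^{-1})$. Then the covers $\mathcal G_n=\{B_d(z,2^{-n}):z\in X\}$ form a development of $(X,\tau(d))$. If $(X,\tau(d))$ is orthocompact, it is non-archimedeanly quasi-pseudometrizable.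
\end{proposition}

\begin{proof}
Given $x$ and $\varepsilon>0$, the hypothesis gives $n$ with $2^{-n}<\varepsilon/2$ such that $d(z,x)<2^{-n}$ implies $d(x,z)<\varepsilon/2$. If $x\in B_d(z,2^{-n})$, then $d(x,z)<\varepsilon/2$, and so $B_d(z,2^{-n})\subseteq B_d(x,\varepsilon)$. For the second statement let $\mathcal R_n$ be an interior-preserving open cover refining $\mathcal G_n$. The set $W_{\mathcal R_n}(x)$ lies in a member of $\mathcal R_n$ containing $x$, hence in a member of $\mathcal G_n$ containing $x$. Since $(\mathcal G_n)$ is a development, Lemma~\ref{lem:converse} applies.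
\end{proof}

Every open cover of a pseudometric space has a locally finite, in particular point-finite, open refinement, so pseudometric spaces are covered by Proposition~\ref{prop:ortho}. The same holds under the opposite inclusion $\tau(d^{-1})\subseteq\tau(d)$: the pseudometric $\max\{d,d^{-1}\}$ has the balls $B_d(x,\varepsilon)\cap B_{d^{-1}}(x,\varepsilon)$, and then it induces $\tau(d)$. Under the inclusion of our problem only a covering property is missing, and a positive answer is a reasonable guess. Proposition~\ref{prop:ortho} and Corollary~\ref{cor:answer} show what the example looks like.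

\begin{corollary}\label{cor:moore}
The space of Theorem~\ref{thm:main} is a Moore space that is not orthocompact.
\end{corollary}

\section{Chains at a small scale, and how to amplify them}\label{sec:idea}

Let $W$ be a transitive neighbornet on $(X,\tau(d))$. To prove (C) we must show that some sections $W(p)$ reach far. The only information about $W$ is that $X$ is the union of the sets
\begin{equation}\label{eq:Xm}
X_m=\{z\in X:B_d(z,2^{-m})\subseteq W(z)\},\qquad m\in\omega,
\end{equation}
and that $W$ is transitive. If $z_0,\dots,z_{N-1}\in X_m$ and $d(z_k,z_{k+1})<2^{-m}$ for $k<N$, then $z_N\in W(z_0)$. The real line shows how far this leads and where it stops.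

\begin{example}\label{ex:line}
Let $X=\mathbb R$ with the usual metric. By the Baire category theorem some $X_m$ is dense in an open interval $I$. Then $I\times I\subseteq W$: given $x,y\in I$, the neighborhood $W(x)$ contains a point $z_0\in X_m\cap I$, and a chain of points of $X_m\cap I$ with steps shorter than $2^{-m}$ leads from $z_0$ to $y$. So $W$ crosses a whole interval. The length of that interval, however, is chosen by $W$. Let $W_n$ be the neighbornet of the point-finite family of intervals $((k-1)2^{-n},(k+1)2^{-n})$, $k\in\mathbb Z$. If $x=k2^{-n}$, then $W_n(x)$ is the interval of radius $2^{-n}$ around $x$; otherwise $W_n(x)$ is the interval between the two multiples of $2^{-n}$ adjacent to $x$. An interval $I$ with $I\times I\subseteq W_n$ has length at most $2^{-n}$, and the sequence $(W_n)$ satisfies the hypothesis of Lemma~\ref{lem:converse}.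
\end{example}

We need a space in which a crossing at a small scale forces a crossing at scale one. The points of $X$ will be the branches $z=(z_0,z_1,\dots)$ of a tree whose edges are called letters. The set $[t]$ of branches through a node $t$ has diameter at most $2^{-|t|}$. Progress inside $[t]$ is measured by \emph{height functions} $r_t(x,\cdot)\colon[t]\to[0,1]$, indexed by the points $x$ of an uncountable set $F_t$; raising $r_t(x,\cdot)$ by $\delta$ by moves inside $[t]$ costs at least $2^{-|t|}\delta$. Say that $x$ is \emph{good} at $t$ if $W$ relates points of $[t]$ of arbitrarily small height to points of height at least $\frac34$. Such a pair is a \emph{crossing}.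

\emph{Ladders.} The category argument finds a node $s$ below which some $X_m$ is dense. At every node the tree contains ladders, finite sequences of letters along which one height rises from $0$ to $1$ in cheap steps. As in Example~\ref{ex:line}, $W$ climbs a ladder at $s$, so there are good points at $s$.

\emph{Amplification.} Heights at a node $t$ and at a child $ta$ are linked by $r_t(x,\cdot)=u_a(x)+\frac12r_{ta}(\sigma_a(x),\cdot)$. A crossing at the child therefore gains only $\frac38$ at $t$. Two crossings, at two different children, gain $\frac34$, provided that a cheap move leads from the end of the first to the start of the second. These moves are called promotions; they raise the \emph{kind} of the letter at place $|t|$ from $0$ to $1$ or from $1$ to $2$. With $\to$ for a promotion and $\Rightarrow$ for a crossing at a child, and with $\rho$ small, the chain is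
\begin{equation}\label{eq:scheme}
\begin{array}{lccccccccc}
\text{point}&y&\to&z&\Rightarrow&\hat y&\to&z'&\Rightarrow&y'\\[2pt]
\text{kind at place }|t|&0&&1&&1&&2&&2\\[2pt]
\text{height }r_t(x,\cdot)&\rho&&\approx\rho&&\ge\frac38&&\approx\frac38&&\ge\frac34
\end{array}
\end{equation}
and $(y,y')$ is a crossing at $t$. The threshold $\frac34$ reproduces itself, so goodness passes from children to parents without loss.

Two difficulties shape the construction. First, the promotion out of $y$ must cost less than the radius of a ball around $y$ inside $W(y)$, and this radius is known only after $y$ is chosen. The letter that receives the promotion must exist whatever the radius is. So letters are defined by transfinite recursion, and each letter records the sets $[tv]$ from which it can be entered. Second, we will only know that most points are good at a child, never that a prescribed point is. A letter must therefore have uncountably many entrances, one for each point of the set $F_{ta}$, so that a good one can be selected afterward. The selection is made twice in \eqref{eq:scheme}, and this requires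 two layers of uncountability in $F_t$: uncountably many colors, each used uncountably often.

Finally, (A) and (B) have to survive. For (A), entering a letter $a$ costs at least $2^{-|t|-j_a}$, where $j_a$ is an integer attached to $a$; hence a point from which $z$ is close must share a long initial segment with $z$. For (B), a point of $[ta]$ must not be cheaply accessible through two unrelated entrances; this is arranged by placing $F_t$ in the Cantor set and letting each letter keep heights below $1$ only in a small window.

\section{Systems and letters}\label{sec:letters}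

\subsection*{Systems}
Let $2^q$ be the set of binary words of length $q$ and $2^\omega$ the Cantor set. For distinct $x,x'\in2^\omega$ put $|x-x'|=2^{-\min\{n:x(n)\ne x'(n)\}}$, and put $|x-x|=0$. Points that agree on their first $q$ digits are at distance at most $2^{-q}$. For $F\subseteq2^\omega$ and $\mu\in2^q$ let $F[\mu]$ be the set of $x\in F$ that begin with $\mu$.

\begin{definition}\label{def:system}
A \emph{system} is a pair $\mathbb F=(F,\chi)$ with $F\subseteq2^\omega$, $|F|=\aleph_1$, and $\chi\colon F\to2^\omega$ a map, the \emph{coloring}, such that $\chi^{-1}(c)$ is uncountable for uncountably many $c$. A set $A\subseteq F$ is \emph{large} if $A\cap\chi^{-1}(c)$ is uncountable for uncountably many $c$, and \emph{small} otherwise.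
\end{definition}

Every $F\subseteq2^\omega$ of size $\aleph_1$ carries a coloring: identify $F$ with $\omega_1\times\omega_1$, project to the first coordinate, and compose with an injection $\omega_1\to2^\omega$. Colors are points of $2^\omega$ so that a set of colors can itself underlie a system.

\begin{lemma}\label{lem:large}
Let $(F,\chi)$ be a system.
\begin{enumerate}
\item[(a)] A countable union of small sets is small; in particular it is not all of $F$.
\item[(b)] If $A$ is large and $q\in\omega$, then $A\cap F[\mu]$ is large for some $\mu\in2^q$.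
\item[(c)] If $A$ is large, $x_0\in A$ and $n\ge1$, then $A\setminus\{x_0\}$ contains $n$ pairwise disjoint large sets.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) If $\bigcup_nA_n$ is large, then for each of uncountably many $c$ some $A_n\cap\chi^{-1}(c)$ is uncountable, and one $n$ serves uncountably many $c$. The set $F$ is large by definition. Part (b) follows from (a). For (c), split each uncountable set $(A\setminus\{x_0\})\cap\chi^{-1}(c)$ into $n$ uncountable pieces and collect the $i$-th pieces.
\end{proof}

\subsection*{Letters}
A letter is an edge of the tree, leading from a node with system $\mathbb F$ to a child with system $\mathbb F_a$. It carries parameters, a rule for computing heights, and a list of entrances. A \emph{letter over} $\mathbb F=(F,\chi)$ is a tuple $a$ that consists of $\mathbb F$ and of data as in (L1)--(L4), subject to (L5) and (L6).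

\begin{enumerate}
\item[(L1)] \emph{Parameters.} A kind $k_a\in\{0,1,2\}$, an index $j_a\in\omega$, an integer $N_a\ge1$, and a window $\mu_a\in2^q$ with $q\ge2$. The mesh of $a$ is $\rho_a=2^{-q}\le\frac14$.
\item[(L2)] \emph{Height data.} A system $\mathbb F_a=(F_a,\chi_a)$, a set $D_a\subseteq F[\mu_a]$, and functions $\sigma_a\colon D_a\to F_a$, $u_a\colon D_a\to[\rho_a,\frac12]$, and $g_a\colon F\setminus D_a\to[0,1]$ with $g_a=1$ on $F\setminus F[\mu_a]$.
\item[(L3)] \emph{The three kinds.} If $k_a=0$, then $D_a=\emptyset$ and a marked point $x_a\in F$ is specified. If $k_a=1$, then $D_a=F_a$, $\sigma_a$ is the identity, and all points of $D_a$ have the same color $c_a$ under $\chi$. If $k_a=2$, then $\sigma_a$ is the restriction of $\chi$ to $D_a$.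
\end{enumerate}

For $x\notin D_a$ the letter fixes the height of $x$ at $g_a(x)$. For $x\in D_a$ it contributes $u_a(x)$ and passes the rest of the computation, with weight $\frac12$, to the point $\sigma_a(x)$ of the next system. A \emph{string over} $\mathbb F$ is a finite or infinite sequence $(b_0,b_1,\dots)$ in which $b_0$ is a letter over $\mathbb F$ and each $b_{i+1}$ is a letter over $\mathbb F_{b_i}$. Concatenation is written as juxtaposition and $|v|$ is the length of $v$. The part of the height of $x\in F$ that a finite string $v$ determines is $\lambda_v(x)$, defined by $\lambda_\emptyset(x)=0$ and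
\[
\lambda_{bv'}(x)=\begin{cases}g_b(x)&\text{if }x\notin D_b,\\ u_b(x)+\frac12\lambda_{v'}(\sigma_b(x))&\text{if }x\in D_b.\end{cases}
\]

The remaining conditions concern only letters with $k_a\ge1$.

\begin{enumerate}
\item[(L4)] \emph{Entrances.} A function $v_a$ that assigns to each $\xi\in F_a$ a nonempty finite string $v_a(\xi)$ over $\mathbb F$ whose first letter $b$ satisfies $k_b=k_a-1$, $j_b<j_a$, $N_b=N_a$, $\mu_b=\mu_a$, and moreover $x_b=\xi$ if $k_a=1$ and $c_b=\xi$ if $k_a=2$.
\end{enumerate}
In (L5) and (L6), $\xi\in F_a$ and $x\in F$ are arbitrary, $v=v_a(\xi)$, and $\varepsilon=2^{-|v|}$.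
\begin{enumerate}
\item[(L5)] \emph{Heights do not rise for free.} (i) If $x\notin D_a$, then $g_a(x)\le\lambda_v(x)+\varepsilon$. (ii) If $x\in D_a$ and $\sigma_a(x)=\xi$, then $u_a(x)\le\lambda_v(x)+\varepsilon$. (iii) If $x\in D_a$ and $\sigma_a(x)\ne\xi$, then $u_a(x)+\frac12\le\lambda_v(x)+\varepsilon$.
\item[(L6)] \emph{Heights do not fall to small values.} (i) If $x\notin D_a$ and $g_a(x)<\frac14$, then $\lambda_v(x)\le g_a(x)+\varepsilon$. (ii) If $x\in D_a$, $\sigma_a(x)=\xi$ and $u_a(x)<\frac14$, then $\lambda_v(x)\le u_a(x)+\varepsilon$.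
\end{enumerate}
Condition (L5) is used to bound $d$ from below by heights (Lemma~\ref{lem:lip}); condition (L6), the windows, and the equality $N_b=N_a$ serve regularity.

The definition refers to itself, since the strings $v_a(\xi)$ consist of letters. It is made precise by recursion, simultaneously over all systems. For $\gamma<\omega_2$ let $\mathcal L_\gamma$ be the set of tuples that satisfy (L1)--(L6) when every entry of every string $v_a(\xi)$ is required to lie in $\bigcup_{\gamma'<\gamma}\mathcal L_{\gamma'}$. A letter is a member of $\bigcup_{\gamma<\omega_2}\mathcal L_\gamma$.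

\begin{lemma}\label{lem:closure}
A tuple that satisfies \emph{(L1)--(L6)} and whose strings $v_a(\xi)$ consist of letters is a letter. Every finite string extends to an infinite string.
\end{lemma}

\begin{proof}
The strings $v_a(\xi)$, $\xi\in F_a$, contain at most $\aleph_1$ letters. A subset of $\omega_2$ of size at most $\aleph_1$ is bounded, so all these letters lie in $\bigcup_{\gamma'<\gamma}\mathcal L_{\gamma'}$ for some $\gamma<\omega_2$, and the tuple lies in $\mathcal L_\gamma$. Letters of kind $0$ need no strings and exist over every system, which gives the second statement.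
\end{proof}

The following example supplies all letters of kinds $0$ and $1$ that we use: uncountably many letters of kind $0$, each low at its own marked point, and a letter of kind $1$ that can be entered from all of them.

\begin{lemma}[Fans]\label{lem:fan}
Let $\mathbb F=(F,\chi)$ be a system, $N\ge1$, $\mu\in2^q$ with $q\ge2$, $\rho=2^{-q}$, $A\subseteq F[\mu]$, and $h\colon F\setminus A\to[0,1]$ with $h=1$ off $F[\mu]$. For $x\in A$ let $b_x$ be the letter of kind $0$ over $\mathbb F$ with index $0$, parameters $N$ and $\mu$, marked point $x$, next system $\mathbb F$, and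
\[
g_{b_x}(x)=\rho,\qquad g_{b_x}=1\text{ on }A\setminus\{x\},\qquad g_{b_x}=h\text{ off }A .
\]
Let $S\subseteq A$ be uncountable and of one color, let $(S,\chi_S)$ be a system, let $j\ge1$, and for $x\in S$ let $v_x$ be a finite string over $\mathbb F$ with first letter $b_x$. Then the tuple $a$ of kind $1$ with index $j$, parameters $N$ and $\mu$, $\mathbb F_a=(S,\chi_S)$, $D_a=S$,
\[
u_a=\rho\text{ on }S,\qquad g_a=1\text{ on }A\setminus S,\qquad g_a=h\text{ off }A,
\]
and $v_a(x)=v_x$ is a letter, the \emph{fan} over $S$ with index $j$.
\end{lemma}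

\begin{proof}
Conditions (L1)--(L4) hold by the choice of the data; note that $g_a=1$ off $F[\mu]$ because $A\subseteq F[\mu]$. Fix an entrance $\xi\in S$. Since $D_{b_\xi}=\emptyset$, we have $\lambda_{v_\xi}=g_{b_\xi}$. If $x\in A\setminus S$, then $g_a(x)=1=\lambda_{v_\xi}(x)$, and if $x\notin A$, then $g_a(x)=h(x)=\lambda_{v_\xi}(x)$; this gives (L5)(i) and (L6)(i). Next $u_a(\xi)=\rho=\lambda_{v_\xi}(\xi)$ gives (L5)(ii) and (L6)(ii). For $x\in S\setminus\{\xi\}$ we have $u_a(x)+\frac12\le\frac34<1=\lambda_{v_\xi}(x)$, which is (L5)(iii). Lemma~\ref{lem:closure} applies.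
\end{proof}

\section{The space and its quasi-metric}\label{sec:space}

\subsection*{Points and heights}
Fix a system $\mathbb F_\emptyset$. A \emph{node} is a finite string $t$ over $\mathbb F_\emptyset$; for $t\ne\emptyset$ let $\mathbb F_t=(F_t,\chi_t)$ be the system $\mathbb F_a$ of the last letter $a$ of $t$. Let $X$ be the set of infinite strings $z=(z_0,z_1,\dots)$ over $\mathbb F_\emptyset$. We call $z_n$ the letter at \emph{place} $n$, write $z|n$ for the initial segment of length $n$, write $s\supseteq t$ if the node $s$ extends $t$, and put $[t]=\{z\in X:z|\,|t|=t\}$, which is nonempty by Lemma~\ref{lem:closure}. For $y\ne z$ let $\Delta(y,z)$ be the least $n$ with $y_n\ne z_n$.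

Let $z\in[t]$ and $x\in F_t$. Put $a^n=z_{|t|+n}$, $x^0=x$, and $x^{n+1}=\sigma_{a^n}(x^n)$ as long as $x^n\in D_{a^n}$. The \emph{height} $r_t(x,z)$ is $\sum_{n<\omega}2^{-n}u_{a^n}(x^n)$ if all $x^n$ are defined, and it is $\sum_{n<n^*}2^{-n}u_{a^n}(x^n)+2^{-n^*}g_{a^{n^*}}(x^{n^*})$ if the process stops at $x^{n^*}\notin D_{a^{n^*}}$. Since $u\le\frac12$ and $g\le1$, the height lies in $[0,1]$, and with $a=z_{|t|}$,
\begin{equation}\label{eq:rec}
r_t(x,z)=\begin{cases}g_a(x)&\text{if }x\notin D_a,\\ u_a(x)+\frac12r_{ta}(\sigma_a(x),z)&\text{if }x\in D_a.\end{cases}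
\end{equation}
The \emph{toll} is $f_t(x,z)=\max\{r_t(x,z),\rho_{z_{|t|}}\}$.

\begin{lemma}\label{lem:height}
Let $t$ be a node and $x\in F_t$.
\begin{enumerate}
\item[(a)] If $z\in[tv]$, then $\lambda_v(x)\le r_t(x,z)\le\lambda_v(x)+2^{-|v|}$.
\item[(b)] If $z\in[t]$ and $x\notin F_t[\mu_{z_{|t|}}]$, then $r_t(x,z)=1$.
\item[(c)] If $s\supseteq t$, then either $r_t(x,\cdot)$ is constant on $[s]$, or there are $H\ge0$ and $x'\in F_s$ with $r_t(x,\cdot)=H+2^{|t|-|s|}r_s(x',\cdot)$ on $[s]$. In both cases two values of $r_t(x,\cdot)$ on $[s]$ differ by at most $2^{|t|-|s|}$.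
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Induction on $|v|$, for all $t$ and $x$. For $v=\emptyset$ the claim is $0\le r_t\le1$. Let $v=bv'$. If $x\notin D_b$, then $r_t(x,z)=g_b(x)=\lambda_v(x)$. If $x\in D_b$, then $r_t(x,z)-\lambda_v(x)=\frac12\bigl(r_{tb}(\sigma_b(x),z)-\lambda_{v'}(\sigma_b(x))\bigr)$, which lies in $[0,2^{-|v'|-1}]$. Part (b) is (L2). (c) Apply \eqref{eq:rec} along the letters of $s$ beyond $t$. If some $x^n$ with $n<|s|-|t|$ leaves $D_{a^n}$, the height depends only on $s$. Otherwise take $x'=x^{|s|-|t|}$ and let $H$ be the sum of the terms collected so far.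
\end{proof}

\subsection*{Moves}
For a node $t$ there are three types of \emph{moves at $t$}, each from a point $y\in[t]$ to a point $z\in[t]$.
\begin{itemize}
\item \emph{Jump:} $y,z\in[t]$ arbitrary. The cost is $2^{-|t|}$.
\item \emph{Promotion} into $[ta]$ through the entrance $\xi$: $a$ is a letter over $\mathbb F_t$ with $k_a\ge1$, $\xi\in F_a$, $y\in[t\,v_a(\xi)]$, $z\in[ta]$. The cost is $2^{-|t|}\bigl(2^{-|v_a(\xi)|}+2^{-j_a}+f_{ta}(\xi,z)\bigr)$.
\item \emph{Climb:} $y\in[tb]$, $z\in[ta]$ with $j_b<j_a$, $N_b=N_a=N$, $\mu_b=\mu_a$, and $r_t(x,z)\le r_t(x,y)+\frac1N$ for all $x\in F_t$. The cost is $2^{-|t|}\bigl(\frac1N+2^{-j_a}\bigr)$.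
\end{itemize}
In the cost of a promotion, the first term pays for the error $\varepsilon$ in (L5), the second is the entry fee behind (A), and the toll pays for the height that the points $x$ with $\sigma_a(x)=\xi$ collect beyond the letter $a$.

A \emph{path} is a finite sequence of moves, each starting where the previous one ends, and its cost is the sum of the costs of its moves. Let $d(y,z)$ be the infimum of the costs of paths from $y$ to $z$. The empty path gives $d(y,y)=0$, concatenation gives the triangle inequality, and jumps give
\begin{equation}\label{eq:diam}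
d(y,z)\le2^{-|t|}\qquad\text{for }y,z\in[t].
\end{equation}
So $d$ is a quasi-pseudometric bounded by $1$.

\begin{lemma}\label{lem:paths}
\begin{enumerate}
\item[(a)] A move at $t$ does not change places below $|t|$. A promotion or climb at $t$ replaces the letter $b$ at place $|t|$ by a letter $a$ with $j_b<j_a$, $N_b=N_a$, $\mu_b=\mu_a$; for a promotion, $k_a=k_b+1$.
\item[(b)] Let $P$ be a path from $y$ to $z$ all of whose moves are at nodes of length at least $m$, and let $t=y|m$. Then all points of $P$ lie in $[t]$, all moves are at nodes extending $t$, and only the moves at $t$ change place $m$. If no move of $P$ is a jump at $t$, then $N$ and $\mu$ at place $m$ are constant along $P$; if in addition some move is at $t$, then $\Delta(y,z)=m$.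
\end{enumerate}
\end{lemma}

\begin{proof}
Part (a) follows from the definitions; for a promotion, $b$ is the first letter of $v_a(\xi)$ and (L4) applies. In (b), places below $m$ never change. If a move at $s$ starts at $p$, then $s$ and $t$ are initial segments of $p$ with $|s|\ge|t|$, so $s\supseteq t$; if $s\ne t$, place $m$ is not changed. The last two claims follow from (a), since every move at $t$ then preserves $N$ and $\mu$ and strictly increases the index at place $m$.
\end{proof}

\begin{lemma}[Heights bound costs from below]\label{lem:lip}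
If a move at a node $s\supseteq t$ leads from $y$ to $z$ with cost $C$, then $r_t(x,z)-r_t(x,y)\le2^{|t|}C$ for all $x\in F_t$. In particular $r_\emptyset(x,z)-r_\emptyset(x,y)\le d(y,z)$ for all $y,z\in X$ and $x\in F_\emptyset$.
\end{lemma}

\begin{proof}
Both endpoints lie in $[s]$, so by Lemma~\ref{lem:height}(c) it suffices to show $r_s(x,z)-r_s(x,y)\le2^{|s|}C$ for $x\in F_s$. For a jump the right side is $1$, and for a climb it is at least $\frac1N$. For a promotion into $[sa]$ through $\xi$ let $v=v_a(\xi)$ and $\varepsilon=2^{-|v|}$. Then $2^{|s|}C\ge\varepsilon+f_{sa}(\xi,z)$, and $\lambda_v(x)\le r_s(x,y)$ by Lemma~\ref{lem:height}(a). The three cases of (L5) give: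
\begin{align*}
x\notin D_a:&\quad r_s(x,z)=g_a(x)\le r_s(x,y)+\varepsilon;\\
\sigma_a(x)=\xi:&\quad r_s(x,z)=u_a(x)+\tfrac12r_{sa}(\xi,z)\le r_s(x,y)+\varepsilon+f_{sa}(\xi,z);\\
\sigma_a(x)\ne\xi:&\quad r_s(x,z)\le u_a(x)+\tfrac12\le r_s(x,y)+\varepsilon.
\end{align*}
For the last statement sum along a path with $t=\emptyset$.
\end{proof}

\begin{lemma}[Entry fee]\label{lem:fee}
If $y\ne z$ and $n=\Delta(y,z)$, then $d(y,z)\ge2^{-n-j_{z_n}}$.
\end{lemma}

\begin{proof}
Let $P$ be a path from $y$ to $z$, let $m$ be the least length of a node at which $P$ has a move, and let $t=y|m$. Since place $n$ changes, $m\le n$. If $P$ has a jump at $t$, its cost is at least $2^{-m}\ge2^{-n}$. Otherwise $m=n$ by Lemma~\ref{lem:paths}(b), and the last move at $t$ is a promotion or climb that puts the letter $z_n$ at place $n$; it costs at least $2^{-n-j_{z_n}}$.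
\end{proof}

\begin{proposition}\label{prop:A}
The map $d$ is a quasi-metric, $\tau(d)$ is $T_1$, and $\tau(d)\subseteq\tau(d^{-1})$.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:fee}, $d(y,z)>0$ for $y\ne z$, and the ball $B_d(y,d(y,z))$ misses $z$. Let $z\in X$, $\varepsilon>0$, choose $n\ge1$ with $2^{-n}<\varepsilon$, and put $\delta=\min\{2^{-i-j_{z_i}}:i<n\}$. If $d(y,z)<\delta$, then by Lemma~\ref{lem:fee} the points $y$ and $z$ do not split at any place $i<n$. So $y\in[z|n]$, and $d(z,y)\le2^{-n}<\varepsilon$ by \eqref{eq:diam}. Thus $B_{d^{-1}}(z,\delta)\subseteq B_d(z,\varepsilon)$.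
\end{proof}

The proof shows $B_{d^{-1}}(z,\delta)\subseteq[z|n]$, and \eqref{eq:diam} gives $[z|n]\subseteq B_{d^{-1}}(z,2^{-n+1})$. So $\tau(d^{-1})$ is the topology generated by the sets $[t]$, and $\tau(d)$ is coarser.

\section{Transitive neighbornets reach far}\label{sec:C}

In this section $W$ is a transitive neighbornet on $(X,\tau(d))$, and large and small for subsets of $F_t$ refer to the system $\mathbb F_t$.

\begin{definition}\label{def:good}
Let $t$ be a node, $x\in F_t$, $\beta>0$. A \emph{$\beta$-crossing} for $x$ at $t$ is a pair $(z,y)$ of points of $[t]$ with $y\in W(z)$, $f_t(x,z)\le\beta$, and $r_t(x,y)\ge\frac34$. Let $\mathrm{Bad}_\beta(t)$ be the set of $x\in F_t$ with no $\beta$-crossing at $t$, and $\mathrm{Bad}(t)=\bigcup_{n\ge1}\mathrm{Bad}_{1/n}(t)$. The points of $F_t\setminus\mathrm{Bad}(t)$ are \emph{good} at $t$.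
\end{definition}

A good point has a $\beta$-crossing for every $\beta>0$. The start of a crossing is measured by the toll and not by the height because it has to be entered by a promotion. The main step is the following.

\begin{proposition}\label{prop:small}
For every transitive neighbornet $W$ and every node $t$, the set $\mathrm{Bad}(t)$ is small.
\end{proposition}

The basic unit of \eqref{eq:scheme} is one promotion followed by one crossing.

\begin{lemma}[One round]\label{lem:round}
Let $a$ be a letter over $\mathbb F_t$ with $k_a\ge1$, let $\xi\in F_a$ be good at $ta$, and let $y\in[t\,v_a(\xi)]$ and $R>0$ satisfy $B_d(y,R)\subseteq W(y)$, $2^{-|t|-|v_a(\xi)|}<R/3$, and $2^{-|t|-j_a}<R/3$. Then there is $y'\in W(y)\cap[ta]$ such that $r_t(x,y')\ge u_a(x)+\frac38$ for every $x\in D_a$ with $\sigma_a(x)=\xi$.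
\end{lemma}

\begin{proof}
Let $(z,y')$ be an $R/3$-crossing for $\xi$ at $ta$. The promotion from $y$ to $z$ through $\xi$ costs less than $R/3+R/3+R/3$, so $z\in W(y)$, and $y'\in W(y)$ by transitivity. By \eqref{eq:rec}, $r_t(x,y')=u_a(x)+\frac12r_{ta}(\xi,y')\ge u_a(x)+\frac38$.
\end{proof}

\subsection*{One round at the root: proof of (C)}
We first deduce (C) from Proposition~\ref{prop:small}. This is the smallest instance of the method: one fan, one selection of a good entrance, and a gain of $\frac38$.

\begin{proof}[Proof of (C)]
Let $(W_k)$ be transitive neighbornets and suppose that every $p$ has some $k$ with $W_k(p)\subseteq B_d(p,\frac38)$. Choose a color $c$ with $\chi_\emptyset^{-1}(c)$ uncountable and then $\mu\in2^2$ such that $A=\chi_\emptyset^{-1}(c)\cap F_\emptyset[\mu]$ is uncountable. Let $b_x$, $x\in A$, be the letters of Lemma~\ref{lem:fan} for $N=1$, $\rho=\frac14$, $h=1$, and pick $p_x\in X$ with first letter $b_x$. Then $r_\emptyset(x,p_x)=\frac14$. For each $x\in A$ there are $k,m\in\omega$ with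
\[
B_d(p_x,2^{-m})\subseteq W_k(p_x)\subseteq B_d(p_x,\tfrac38),
\]
and one pair $(k,m)$ serves all $x$ in an uncountable set $S\subseteq A$. Let $a$ be a fan over $S$ with index $m+2$ and $v_a(x)=p_x|(m+2)$. By Proposition~\ref{prop:small} for $W=W_k$, some $x\in S$ is good at the node $(a)$. Since $2^{-m-2}<2^{-m}/3$, Lemma~\ref{lem:round} with $R=2^{-m}$ gives $y'\in W_k(p_x)$ with $r_\emptyset(x,y')\ge\frac14+\frac38$. By Lemma~\ref{lem:lip}, $d(p_x,y')\ge\frac38$, contradicting $W_k(p_x)\subseteq B_d(p_x,\frac38)$.
\end{proof}

\subsection*{Two rounds: badness passes to a child}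
The next lemma is the amplification step, in contrapositive form: if many points are bad at $t$, then many points are bad at some child of $t$. For the ladder we need such children with prescribed $N$, $\mu$, arbitrarily large index, and prescribed heights outside a given large set $A$.

\begin{lemma}\label{lem:child}
Let $t$ be a node, $\beta>0$, $N\ge1$, $\mu\in2^q$ with $q\ge2$ and $\rho=2^{-q}\le\beta$. Let $A\subseteq\mathrm{Bad}_\beta(t)\cap F_t[\mu]$ be large, and let $h\colon F_t\setminus A\to[0,1]$ with $h=1$ off $F_t[\mu]$. Then for infinitely many $j$ there is a letter $a$ over $\mathbb F_t$ such that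
\begin{enumerate}
\item[(1)] $j_a=j$, $N_a=N$, $\mu_a=\mu$;
\item[(2)] $D_a\subseteq A$ and $g_a=h$ on $F_t\setminus A$;
\item[(3)] $r_t(x,z)\ge\rho$ for all $x\in A$ and $z\in[ta]$;
\item[(4)] $\mathrm{Bad}(ta)$ is large.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $A_c=A\cap\chi_t^{-1}(c)$, and let $C$ be the uncountable set of colors $c$ with $A_c$ uncountable.

\emph{Kind $0$.} Let $b_x$, $x\in A$, be the letters of Lemma~\ref{lem:fan} over $\mathbb F_t$ for the given $N,\mu,A,h$. Pick $y_x\in[tb_x]$ and $R_x>0$ with $B_d(y_x,R_x)\subseteq W(y_x)$, and let $v_x$ be a nonempty string such that $tv_x$ is an initial segment of $y_x$ and $2^{-|t|-|v_x|}<R_x/3$. The first letter of $v_x$ is $b_x$, and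
\begin{equation}\label{eq:start}
f_t(x,y_x)=\max\{\rho,\rho\}\le\beta .
\end{equation}

\emph{Kind $1$.} For $c\in C$ fix a coloring of $A_c$, and for $j\ge1$ let $a_c^j$ be the fan over $A_c$ with index $j$, this coloring, and entrances $v_x$. Each $a_c^j$ satisfies (1) and (2). It satisfies (3), since the height is at least $u=\rho$ on $A_c$ and equals $1$ on $A\setminus A_c$. If for some $c$ the set $\mathrm{Bad}(ta_c^j)$ is large for infinitely many $j$, we are done.

Assume the contrary and fix $c\in C$. There is $J(c)\ge1$ such that $\mathrm{Bad}(ta_c^j)$ is small for all $j\ge J(c)$. These sets are small in one and the same system on $A_c$, so by Lemma~\ref{lem:large}(a) some $x_c\in A_c$ is good at $ta_c^j$ for all $j\ge J(c)$. This is the first selection. Only now do we choose the index: let $j_c\ge J(c)$ satisfy $2^{-|t|-j_c}<R_{x_c}/3$, and put $a_c=a_c^{j_c}$. Lemma~\ref{lem:round} gives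
\begin{equation}\label{eq:first}
\hat y_c\in W(y_{x_c})\cap[ta_c]\quad\text{with}\quad r_t(x_c,\hat y_c)\ge\rho+\tfrac38>\tfrac38 .
\end{equation}
Choose $\hat R_c>0$ with $B_d(\hat y_c,\hat R_c)\subseteq W(\hat y_c)$ and a nonempty string $\hat v_c$ such that $t\hat v_c$ is an initial segment of $\hat y_c$ and $2^{-|t|-|\hat v_c|}<\hat R_c/3$. The first letter of $\hat v_c$ is $a_c$. Since $C$ is uncountable, there are $J_0\in\omega$ and $C'\subseteq C$ of size $\aleph_1$ with $j_c\le J_0$ for all $c\in C'$. Fix a coloring of $C'$.

\emph{Kind $2$.} We need a letter $a$ that can be entered from every $\hat y_c$, $c\in C'$. The point $x_c$ should restart at height $\frac38$ and collect a second gain through the color $c$, so $x_c\in D_a$. The other points of $A_c$ need care. Suppose $x\in A_c\setminus D_a$. At an entrance $c'\ne c$ the height of $x$ is $1$, so (L6)(i) forces $g_a(x)\ge\frac14$, while (L5)(i) at the entrance $c$ forbids $g_a(x)$ to exceed the height of $x$ at $\hat y_c$ by more than the error. Points that are low at $\hat y_c$ must therefore be put into $D_a$. For $j>J_0$ let $a=a^j$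 be the tuple of kind $2$ with index $j$, parameters $N,\mu$, $F_a=C'$ with the fixed coloring, $v_a(c)=\hat v_c$,
\[
D_a=\bigcup_{c\in C'}\Bigl(\{x_c\}\cup\{x\in A_c:r_t(x,\hat y_c)<\tfrac13\}\Bigr),\qquad\sigma_a=\chi_t\text{ on }D_a,
\]
$u_a(x_c)=\frac38$, $u_a(x)=r_t(x,\hat y_c)$ for $x\in D_a\cap A_c\setminus\{x_c\}$, and
\[
g_a=\tfrac13\text{ on }\bigcup_{c\in C'}A_c\setminus D_a,\qquad g_a=1\text{ on }A\setminus\bigcup_{c\in C'}A_c,\qquad g_a=h\text{ off }A .
\]
We check that $a$ is a letter. By (3) for $a_c$ we have $r_t(x,\hat y_c)\ge\rho$ on $A_c$, and $\rho\le\frac14$, so $u_a$ takes values in $[\rho,\frac38]$. Also $D_a\subseteq A\subseteq F_t[\mu]$, $g_a=h=1$ off $F_t[\mu]$, and $\sigma_a$ maps $D_a\cap A_c$ to $c\in F_a$. This gives (L1)--(L3). Condition (L4) holds because $\hat v_c$ begins with $a_c$, which has kind $1$, color $c$, index $j_c\le J_0<j$, and the same $N,\mu$. For (L5) and (L6) fix $\xi=c$, $v=\hat v_c$, $\varepsilon=2^{-|v|}$. By Lemma~\ref{lem:height}(a), $\lambda_v(x)\le r_t(x,\hat y_c)\le\lambda_v(x)+\varepsilon$; and since $D_{a_c}=A_c$, we have $\lambda_v=h$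 off $A$ and $\lambda_v=1$ on $A\setminus A_c$.
\begin{itemize}
\item $x\notin A$: $g_a(x)=h(x)=\lambda_v(x)$, so (L5)(i) and (L6)(i) hold.
\item $x\in A_c\setminus D_a$: $g_a(x)=\frac13\le r_t(x,\hat y_c)\le\lambda_v(x)+\varepsilon$, and (L6)(i) is void as $\frac13\ge\frac14$.
\item $x\in A\setminus(A_c\cup D_a)$: $g_a(x)\le1=\lambda_v(x)$, and (L6)(i) is void as $g_a(x)\ge\frac13$.
\item $x=x_c$: $u_a(x)=\frac38\le r_t(x_c,\hat y_c)\le\lambda_v(x)+\varepsilon$ by \eqref{eq:first}, and (L6)(ii) is void.
\item $x\in D_a\cap A_c$, $x\ne x_c$: $u_a(x)=r_t(x,\hat y_c)$ lies in $[\lambda_v(x),\lambda_v(x)+\varepsilon]$, so (L5)(ii) and (L6)(ii) hold.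
\item $x\in D_a\setminus A_c$, that is, $\sigma_a(x)\ne c$: $u_a(x)+\frac12\le\frac78<1=\lambda_v(x)$, which is (L5)(iii).
\end{itemize}
By Lemma~\ref{lem:closure}, $a^j$ is a letter. It satisfies (1) and (2), and also (3), since on $A$ the height is at least $u_a\ge\rho$ or equals $g_a\ge\frac13$.

\emph{The second round.} We claim that each $c\in C'$ lies in $\mathrm{Bad}(ta^j)$ for all but finitely many $j>J_0$. Otherwise $c$ is good at $ta^j$ for some $j>J_0$ with $2^{-|t|-j}<\hat R_c/3$. Lemma~\ref{lem:round}, applied to $a^j$, $\xi=c$ and $\hat y_c$, gives $y'\in W(\hat y_c)\cap[ta^j]$ with $r_t(x_c,y')\ge\frac38+\frac38=\frac34$. By \eqref{eq:first} and transitivity $y'\in W(y_{x_c})$, so by \eqref{eq:start} the pair $(y_{x_c},y')$ is a $\beta$-crossing for $x_c$ at $t$. This contradicts $x_c\in A\subseteq\mathrm{Bad}_\beta(t)$.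

Thus $C'$ is the union over $J>J_0$ of the sets $\{c\in C':c\in\mathrm{Bad}(ta^j)\text{ for all }j\ge J\}$. By Lemma~\ref{lem:large}(a) one of them is large in the system on $C'$, which is $\mathbb F_{ta^j}$ for every $j$. For this $J$, (4) holds for all $a^j$ with $j\ge J$.
\end{proof}

\subsection*{The ladder}

\begin{proof}[Proof of Proposition~\ref{prop:small}]
Let $T$ be the set of nodes $t$ with $\mathrm{Bad}(t)$ large, and suppose $T\ne\emptyset$. For $t\in T$, Lemma~\ref{lem:large}(a),(b) gives $\beta>0$, then $q\ge2$ with $2^{-q}\le\beta$, and then $\mu\in2^q$ such that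
\begin{equation}\label{eq:window}
A^*=\mathrm{Bad}_\beta(t)\cap F_t[\mu]\ \text{ is large.}
\end{equation}
Lemma~\ref{lem:child} with $A=A^*$, $N=1$, $h=1$ shows that $t$ has a child in $T$.

\emph{Category argument.} Let $X_m$ be as in \eqref{eq:Xm}. There are $m\in\omega$ and $s\in T$ such that $X_m\cap[t]\ne\emptyset$ for every $t\in T$ with $t\supseteq s$. Otherwise we can choose nodes $s_0,s_1,\dots$ in $T$, each properly extending the previous one, with $X_m\cap[s_m]=\emptyset$ for all $m$: pass from $s_{m-1}$ to a child in $T$ and then to an extension in $T$ whose set of branches misses $X_m$. The union of the $s_m$ is a point of $X$ in no $X_m$, which is impossible.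

\emph{The rungs.} Take $\beta$, $q$, $\mu$, $A^*$ as in \eqref{eq:window} for $t=s$, and put $\rho=2^{-q}$. Choose $N\ge1$ with $2^{-|s|}/N<2^{-m-1}$, a point $x_0\in A^*$, and pairwise disjoint large sets $E_0,\dots,E_N\subseteq A^*\setminus\{x_0\}$ by Lemma~\ref{lem:large}(c). The $k$-th rung must be a child of $s$ in $T$, so that it contains a point of $X_m$; Lemma~\ref{lem:child} provides such a child but leaves the heights on the large set it uses undetermined in $[\rho,1]$. We therefore give each rung its own set $E_k$, keep the heights on $E_k$ at $1$ on earlier rungs and at $\rho$ on later ones, so that they can only fall. Define $h_k$ on $F_s\setminus E_k$ by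
\[
h_k(x_0)=k/N,\qquad h_k=\rho\text{ on }E_l\text{ for }l<k,\qquad h_k=1\text{ elsewhere.}
\]
Then $h_k=1$ off $F_s[\mu]$. Lemma~\ref{lem:child} with $A=E_k$ and $h=h_k$ gives, one after the other, letters $a_0,\dots,a_N$ over $\mathbb F_s$ satisfying (1)--(4), with $j_{a_0}<\dots<j_{a_N}$ and $2^{-|s|-j_{a_k}}<2^{-m-1}$. By (4), $sa_k\in T$, so we can pick $z_k\in X_m\cap[sa_k]$. By (2), $r_s(\cdot,z_k)=h_k$ off $E_k$.

For $k<N$ there is a climb at $s$ from $z_k$ to $z_{k+1}$. The parameters are as required, and the heights compare as follows.
\[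
\begin{array}{lccccc}
x\text{ in}&\{x_0\}&E_l,\ l<k&E_k&E_{k+1}&\text{the rest}\\[2pt]
r_s(x,z_k)&k/N&\rho&\ge\rho&1&1\\[2pt]
r_s(x,z_{k+1})&(k+1)/N&\rho&\rho&\le1&1
\end{array}
\]
The climb costs less than $2^{-m-1}+2^{-m-1}=2^{-m}$, so $z_{k+1}\in W(z_k)$, and $z_N\in W(z_0)$ by transitivity. Now $f_s(x_0,z_0)=\max\{0,\rho\}\le\beta$ and $r_s(x_0,z_N)=1$, so $(z_0,z_N)$ is a $\beta$-crossing for $x_0$ at $s$. This contradicts $x_0\in\mathrm{Bad}_\beta(s)$.
\end{proof}

\section{Regularity}\label{sec:B}

A point $z'$ lies in the closure of $B_d(y,\varepsilon')$ when there are points $z$ with $d(y,z)<\varepsilon'$ and $d(z',z)$ arbitrarily small. Both distances point toward $z$, and we must produce a cheap path from $y$ to $z'$. The plan is to arrange that $z$ and $z'$ carry the same letter $a$ at the place where $y$ and $z'$ split, and to redirect the promotion into $[ta]$ on the path from $y$ so that it ends at $z'$. This requires a description of short paths and a bound for the toll at $z'$ in terms of the toll at $z$.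

\subsection*{Short paths}
For a letter $b$ over $(F,\chi)$ put $\iota_1(b)=x_b$ and $\iota_2(b)=\chi(x_b)$ if $k_b=0$, and $\iota_2(b)=c_b$ if $k_b=1$; in the other cases these symbols are undefined. They name the entrances that a path starting with the letter $b$ has to use. For $y\in X$ and $K\in\omega$ let
\[
\theta_K(y)=\min\bigl(\{2^{-K-2}\}\cup\{2^{-i}/N_{y_i}:i\le K\}\bigr).
\]

\begin{lemma}\label{lem:short}
Let $P$ be a path from $y$ to $z$ of cost at most $C<\theta_K(y)$. Either all moves of $P$ are at nodes of length greater than $K$, and then $z|(K+1)=y|(K+1)$; or the least length $m$ of a node at which $P$ has a move is at most $K$, and with $t=y|m$, $b=y_m$ the following hold.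
\begin{enumerate}
\item[(a)] $\Delta(y,z)=m$, all moves are at nodes extending $t$, and the moves at $t$ are one or two promotions, the last of which leads into $[tz_m]$.
\item[(b)] A promotion of $P$ at $t$ into $[ta]$ uses the entrance $\iota=\iota_{k_a}(b)\in F_a$; in particular it starts in $[t\,v_a(\iota)]$, and $2^{-|v_a(\iota)|}\le2^mC$.
\item[(c)] If $w$ is a point of $P$ between the end of this promotion and the start of the next move at $t$ (or the end of $P$), both included, then $w\in[ta]$ and $f_{ta}(\iota,w)\le3\cdot2^mC<1$.
\end{enumerate}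
\end{lemma}

\begin{proof}
(a) A jump at $t$ costs $2^{-m}>\theta_K(y)$ and does not occur. By Lemma~\ref{lem:paths}(b), all moves are at nodes extending $t$, $\Delta(y,z)=m$, and the parameter $N$ at place $m$ stays $N_{y_m}$. A climb at $t$ would then cost at least $2^{-m}/N_{y_m}\ge\theta_K(y)$. So the moves at $t$ are promotions; each raises the kind at place $m$ by one, so there are at most two, and place $m$ does not change after the last.

(b) Let $\xi$ be the entrance. For the first promotion at $t$, the letter $b$ is still at place $m$, so it is the first letter of $v_a(\xi)$, and (L4) gives $\xi=x_b=\iota_1(b)$ if $k_a=1$ and $\xi=c_b=\iota_2(b)$ if $k_a=2$. For a second promotion, the letters $b,b_1,a$ at place $m$ have kinds $0,1,2$. By the first case $x_b\in F_{b_1}=D_{b_1}$, so $x_b$ has color $c_{b_1}$, and (L4) gives $\xi=c_{b_1}=\chi_t(x_b)=\iota_2(b)$. The inequality holds because the promotion costs at least $2^{-m-|v_a(\iota)|}$.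

(c) Let $w_0\in[ta]$ be the end of the promotion. Its cost gives $f_{ta}(\iota,w_0)\le2^mC$. The moves from $w_0$ to $w$ are at nodes of length at least $m+1$, hence at nodes extending $ta$, and none is a jump at $ta$, which costs $2^{-m-1}>C$. By Lemma~\ref{lem:paths}(b) the mesh at place $m+1$ is the same for $w$ and $w_0$, so it is at most $2^mC$. By Lemma~\ref{lem:lip}, $r_{ta}(\iota,w)\le r_{ta}(\iota,w_0)+2^{m+1}C\le3\cdot2^mC$. Finally $3\cdot2^mC<3\cdot2^K2^{-K-2}<1$.
\end{proof}

The next lemma is the purpose of the windows and of the mesh in the toll: a small toll for $\xi$ makes every point far from $\xi$ high.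

\begin{lemma}\label{lem:window}
Let $s$ be a node, $w\in[s]$, and $\xi,\hat x\in F_s$ with $f_s(\xi,w)<\min\{1,|\hat x-\xi|\}$. Then $r_s(\hat x,w)=1$.
\end{lemma}

\begin{proof}
Let $\mu$ and $\rho$ be the window and mesh of $w_{|s|}$. Since $r_s(\xi,w)<1$, Lemma~\ref{lem:height}(b) gives $\xi\in F_s[\mu]$. If $\hat x\in F_s[\mu]$, then $|\hat x-\xi|\le\rho\le f_s(\xi,w)$, contrary to the hypothesis. So Lemma~\ref{lem:height}(b) applies to $\hat x$.
\end{proof}

\subsection*{Heights along short paths}
Lemma~\ref{lem:lip} says that heights rise little along a short path. We now need to know how much they can fall. A promotion is allowed to lower a height; the letters of kind $2$ in Lemma~\ref{lem:child} reset the height of $x_c$ to $\frac38$ whatever larger value it had. By (L6) and Lemma~\ref{lem:window}, such a fall at a node $t$ ends at a value of $r_t$ of at least $\frac14$, so it loses only a bounded factor.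

\begin{lemma}\label{lem:five}
Let $s$ be a node, $x\in F_s$, $z'\in[s]$, and $\delta>0$. There is $\eta>0$ such that $r_s(x,z')\le5\,r_s(x,z)+\delta$ for all $z\in[s]$ with $d(z',z)<\eta$.
\end{lemma}

\begin{proof}
Fix $M\ge|s|$ with $2^{|s|-M-1}<\delta/2$. Call $m\in[|s|,M]$ \emph{active} if $r_s(x,\cdot)$ is not constant on $[z'|m]$. For active $m$, Lemma~\ref{lem:height}(c) gives $x_m\in F_{z'|m}$ and $H_m\ge0$ with
\begin{equation}\label{eq:trace}
r_s(x,\cdot)=H_m+2^{|s|-m}\,r_{z'|m}(x_m,\cdot)\quad\text{on }[z'|m].
\end{equation}
Choose $\eta>0$ so small that $\eta<\theta_M(z')$, $2^{M+1}\eta\le\frac1{20}$, $E=4(M+1)2^{|s|}\eta$ satisfies $5E<\delta/2$, and $3\cdot2^M\eta<|\hat x-\iota|$ for each of the finitely many pairs $(\hat x,\iota)$ with $\hat x\ne\iota$ of the form $(x_m,\iota_1(z'_m))$ or $(\chi_{z'|m}(x_m),\iota_2(z'_m))$ that are defined. Let $z\in[s]$ with $d(z',z)<\eta$, and let $P^0$ be a path from $z'$ to $z^0=z$ of cost less than $\eta$.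

\emph{Peeling the path.} We move the endpoint back toward $z'$, one level at a time. Given a path $P^i$ from $z'$ to $z^i$ of cost less than $\eta$, stop if $z^i|(M+1)=z'|(M+1)$. Otherwise the second case of Lemma~\ref{lem:short} holds with $K=M$, $C=\eta$, and $m_i=\Delta(z',z^i)\le M$ is the least length of a node of a move of $P^i$. Let $t_i=z'|m_i$, let $z^{i+1}$ be the start of the first move of $P^i$ at $t_i$, and let $P^{i+1}$ be the part of $P^i$ up to $z^{i+1}$. All moves of $P^{i+1}$ are at nodes longer than $m_i$, so $m_{i+1}>m_i$ if the process continues. Also $m_0\ge|s|$, since $z,z'\in[s]$. The process stops after at most $M+1$ steps, and $z^i,z^{i+1}\in[t_i]\subseteq[s]$.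

\emph{One promotion.} Let $m=m_i$ be active, and write $t=t_i$, $\bar x=x_m$. Consider a promotion of $P^i$ at $t$ from $p$ into $[ta]$, with entrance $\iota=\iota_{k_a}(z'_m)$ and $v=v_a(\iota)$, and let $w$ be a point as in Lemma~\ref{lem:short}(c). We show
\begin{equation}\label{eq:dich}
r_t(\bar x,w)\ge\tfrac14\qquad\text{or}\qquad r_t(\bar x,p)\le r_t(\bar x,w)+2^{m+1}\eta .
\end{equation}
Put $\varepsilon=2^{-|v|}\le2^m\eta$. Since $p\in[tv]$, Lemma~\ref{lem:height}(a) gives $r_t(\bar x,p)\le\lambda_v(\bar x)+\varepsilon$.
\begin{itemize}
\item $\bar x\notin D_a$. Then $r_t(\bar x,w)=g_a(\bar x)$. If this is less than $\frac14$, (L6)(i) gives $r_t(\bar x,p)\le g_a(\bar x)+2\varepsilon$.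
\item $\bar x\in D_a$, $\sigma_a(\bar x)=\iota$. Then $r_t(\bar x,w)\ge u_a(\bar x)$. If $u_a(\bar x)<\frac14$, (L6)(ii) gives $r_t(\bar x,p)\le u_a(\bar x)+2\varepsilon\le r_t(\bar x,w)+2\varepsilon$.
\item $\bar x\in D_a$, $\hat x=\sigma_a(\bar x)\ne\iota$. By (L3), $\hat x=x_m$ if $k_a=1$ and $\hat x=\chi_t(x_m)$ if $k_a=2$, so $(\hat x,\iota)$ is one of the pairs considered in the choice of $\eta$. By Lemma~\ref{lem:short}(c), $f_{ta}(\iota,w)\le3\cdot2^m\eta<\min\{1,|\hat x-\iota|\}$. Lemma~\ref{lem:window} gives $r_{ta}(\hat x,w)=1$, so $r_t(\bar x,w)\ge\frac12$.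
\end{itemize}

\emph{One level.} For active $m=m_i$ we claim
\begin{equation}\label{eq:level}
r_t(\bar x,z^i)\ge\tfrac15\qquad\text{or}\qquad r_s(x,z^{i+1})\le r_s(x,z^i)+4\cdot2^{|s|}\eta .
\end{equation}
Suppose $r_t(\bar x,z^i)<\frac15$. If $P^i$ has one promotion at $t$, then \eqref{eq:dich} with $p=z^{i+1}$, $w=z^i$ gives $r_t(\bar x,z^{i+1})\le r_t(\bar x,z^i)+2^{m+1}\eta$. If it has two, starting at $z^{i+1}$ and at $p_2$, then \eqref{eq:dich} for $(p_2,z^i)$ gives $r_t(\bar x,p_2)\le r_t(\bar x,z^i)+2^{m+1}\eta<\frac15+\frac1{20}=\frac14$, and \eqref{eq:dich} for $(z^{i+1},p_2)$ then gives $r_t(\bar x,z^{i+1})\le r_t(\bar x,z^i)+2^{m+2}\eta$. In both cases \eqref{eq:trace} yields the second alternative of \eqref{eq:level}.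

\emph{Conclusion.} Let $i$ be least such that the process stops at $i$, or $m_i$ is not active, or the first alternative of \eqref{eq:level} holds. Then $i\le M+1$, and the second alternative held at all earlier steps, so $r_s(x,z^i)\le r_s(x,z)+E$.
\begin{itemize}
\item If the process stops at $i$, Lemma~\ref{lem:height}(c) for the node $z'|(M+1)$ gives $r_s(x,z')\le r_s(x,z^i)+2^{|s|-M-1}$.
\item If $m_i$ is not active, then $r_s(x,z')=r_s(x,z^i)$, as both points lie in $[t_i]$.
\item If $r_{t_i}(x_{m_i},z^i)\ge\frac15$, then \eqref{eq:trace} gives $r_s(x,z^i)\ge\frac15\bigl(H_{m_i}+2^{|s|-m_i}\bigr)\ge\frac15r_s(x,z')$.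
\end{itemize}
In all cases $r_s(x,z')\le5r_s(x,z)+5E+2^{|s|-M-1}\le5r_s(x,z)+\delta$.
\end{proof}

\subsection*{Closures of small balls}

\begin{proposition}\label{prop:regular}
The space $(X,\tau(d))$ is regular.
\end{proposition}

\begin{proof}
Let $y\in X$ and $0<\varepsilon<1$. Choose $K$ with $2^{-K}<\varepsilon$ and $\varepsilon'>0$ with $\varepsilon'<\theta_K(y)$ and $16\varepsilon'<\varepsilon$. We show that the closure of $B_d(y,\varepsilon')$ lies in $B_d(y,\varepsilon)$; since balls are open, this proves regularity. Let $z'\ne y$ be in the closure and $l=\Delta(y,z')$. If $l\ge K$, then $d(y,z')\le2^{-K}<\varepsilon$ by \eqref{eq:diam}. So let $l<K$.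

Call $\eta>0$ \emph{admissible} if $\eta<\theta_K(z')$, $\eta<2^{-l-j_{y_l}}$, and $3\cdot2^K\eta<|\iota_\kappa(y_l)-\iota_\kappa(z'_l)|$ for each $\kappa\in\{1,2\}$ for which these two points are defined and distinct. All sufficiently small $\eta$ are admissible. Fix one. Since $z'$ is in the closure, there are pairs $(z,P)$ with $d(z',z)<\eta$ and $P$ a path from $y$ to $z$ of cost less than $\varepsilon'$. Choose such a pair for which $P$ has the fewest moves, and let $P'$ be a path from $z'$ to $z$ of cost less than $\eta$. Lemma~\ref{lem:short} with this $K$ applies to $P$ with $C=\varepsilon'$ and to $P'$ with $C=\eta$.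

\emph{Step 1: $z|(l+1)=z'|(l+1)$.} The paths $P$ and $P'$ might both enter a third letter. We show that they then use the same entrance, so that $P$ could have been stopped earlier. Suppose $n=\Delta(z',z)\le l$, and let $t=z'|n=y|n=z|n$ and $a=z_n\ne z'_n$. If $n<l$, then $y_n=z'_n\ne a$. If $n=l$ and $a=y_l$, then Lemma~\ref{lem:fee} gives $d(z',z)\ge2^{-l-j_{y_l}}>\eta$, which is false. So $y_n\ne a$ and $\Delta(y,z)=n<K$. By Lemma~\ref{lem:short}, the last moves of $P$ and $P'$ at $t$ are promotions into $[ta]$. They start at points $p\in[t\,v_a(\iota)]$ and $p'\in[t\,v_a(\iota')]$, where $\iota=\iota_{k_a}(y_n)$ and $\iota'=\iota_{k_a}(z'_n)$ lie in $F_a$, and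
\[
f_{ta}(\iota,z)<1,\qquad f_{ta}(\iota',z)\le3\cdot2^n\eta<1 .
\]
If $\iota\ne\iota'$, then $y_n\ne z'_n$, so $n=l$, and admissibility gives $f_{ta}(\iota',z)<|\iota-\iota'|$. Lemma~\ref{lem:window} then gives $r_{ta}(\iota,z)=1$, contradicting $f_{ta}(\iota,z)<1$. Hence $\iota=\iota'$, and $p,p'\in[tv]$ with $v=v_a(\iota)$. By \eqref{eq:diam}, $d(p',p)\le2^{-|t|-|v|}$, which is at most the cost of the promotion of $P'$ starting at $p'$. So $d(z',p)$ is at most the cost of $P'$, which is less than $\eta$. The part of $P$ up to $p$ has fewer moves than $P$, contradicting the choice of $(z,P)$.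

\emph{Step 2: the last promotion of $P$.} Put $t=y|l$ and $a=z'_l$. By Step 1, $z\in[ta]$ and $\Delta(y,z)=l$. By Lemma~\ref{lem:short}, the last move of $P$ at $t$ is a promotion into $[ta]$ from a point $p\in[tv]$, where $\iota=\iota_{k_a}(y_l)\in F_a$ and $v=v_a(\iota)$, and
\begin{equation}\label{eq:tollz}
f_{ta}(\iota,z)\le3\cdot2^l\varepsilon' .
\end{equation}
The objects $t,a,\iota,v$ do not depend on $\eta$.

\emph{Step 3: $f_{ta}(\iota,z')\le15\cdot2^l\varepsilon'$.} For the height, let $\delta>0$ and run Steps 1 and 2 with an admissible $\eta$ below the bound given by Lemma~\ref{lem:five} for $s=ta$, $x=\iota$, $z'$ and $\delta$. With \eqref{eq:tollz} this gives $r_{ta}(\iota,z')\le15\cdot2^l\varepsilon'+\delta$, and $\delta$ is arbitrary. For the mesh, all moves of $P'$ are at nodes of length at least $l+1$: in the first case of Lemma~\ref{lem:short} their lengths exceed $K>l$, and in the second case the least length is $\Delta(z',z)\ge l+1$ by Step 1. A jump at $ta$ costs $2^{-l-1}\ge2^{-K}>\eta$ and does not occur in $P'$. By Lemma~\ref{lem:paths}(b), $z'$ and $z$ have the same mesh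 at place $l+1$, and it is at most $3\cdot2^l\varepsilon'$ by \eqref{eq:tollz}.

\emph{Step 4: redirection.} Follow $P$ up to $p$ and then make the promotion at $t$ from $p$ to $z'\in[ta]$ through $\iota$. The cost of $P$ up to $p$ plus $2^{-l}(2^{-|v|}+2^{-j_a})$ is at most the cost of $P$, which is less than $\varepsilon'$. Hence
\[
d(y,z')\le\varepsilon'+2^{-l}f_{ta}(\iota,z')\le16\varepsilon'<\varepsilon.\qedhere
\]
\end{proof}

Proposition~\ref{prop:A} gives (A), the positivity of $d$, and the $T_1$ property; Proposition~\ref{prop:regular} completes (B); and (C) was proved in Section~\ref{sec:C}. This proves Theorem~\ref{thm:main}.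

\begin{thebibliography}{1}

\bibitem{intro}
\emph{An Introduction to the Theory of Quasi-uniform Spaces},
\texttt{https://\allowbreak www.weblio.jp/\allowbreak redirect?\allowbreak url=\allowbreak https\%3A\%2F\%2F\allowbreak web.archive.org\%2F\allowbreak web\%2F\allowbreak 20181025000854\%2F\allowbreak https\%3A\%2F\%2F\allowbreak math.sun.ac.za\%2F\allowbreak cattop\%2F\allowbreak Output\%2F\allowbreak Kunzi\%2F\allowbreak quasiintr.pdf\allowbreak \&etd=\allowbreak 4bf89b5ba347f114}

\end{thebibliography}
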